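\title{The second Lyapunov exponent of the Jacobi--Perron algorithm is positive in high dimension}

\begin{abstract}
Let $\lambda_1(d)\ge\lambda_2(d)\ge\dots\ge\lambda_{d+1}(d)$ be the Lyapunov exponents of the Jacobi--Perron algorithm in dimension $d$. It has been conjectured that, as $d\to\infty$, $\lambda_1(d)$ has a finite limit and $d\,\lambda_2(d)$ has a finite negative limit. We show that $\lambda_1(d)$ stays between two positive absolute constants and that $d\,\lambda_2(d)\ge c\log\log d$ for all large $d$. Hence the conjecture is false, and $\lambda_2(d)>0$ for all large $d$. The proof runs the algorithm backward in time, where it is a linear recursion whose coefficients are the digits. Given the future, most digits are almost independent and nondegenerate, and this forces $k$-dimensional volumes to grow at a rate of order at least $\log k$.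
\end{abstract}

\section{Introduction}

\subsection{The algorithm and its exponents}

Fix $d\ge2$. For $\omega=(\omega_1,\dots,\omega_d)\in[0,1]^d$ with $\omega_1\ne0$, the \emph{digits} of $\omega$ are
\[
a_i=\Big\lfloor\frac{\omega_{i+1}}{\omega_1}\Big\rfloor\quad(1\le i\le d-1),\qquad a_d=\Big\lfloor\frac1{\omega_1}\Big\rfloor ,
\]
and the \emph{Jacobi--Perron map} is
\[
T\omega=\Big(\frac{\omega_2}{\omega_1}-a_1,\ \dots,\ \frac{\omega_d}{\omega_1}-a_{d-1},\ \frac1{\omega_1}-a_d\Big).
\]
In words: divide the vector $\hat\omega=(1,\omega_1,\dots,\omega_d)^T$ by its entry $\omega_1$, reduce the other entries modulo $1$, and shift. Index coordinates of $\mathbb R^{d+1}$ by $0,\dots,d$. Then $\hat\omega=\omega_1B(\omega)\,\widehat{T\omega}$, where column $0$ of $B(\omega)$ is $(a_d,1,a_1,\dots,a_{d-1})^T$, column $i$ is $e_{i+1}$ for $1\le i\le d-1$, and column $d$ is $e_0$. For $d=2$,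
\[
B=\begin{pmatrix}a_2&0&1\\1&0&0\\a_1&1&0\end{pmatrix}.
\]
Subtracting multiples of the other columns from column $0$ leaves a permutation matrix, so $\det B=\pm1$. Put
\[
M_n(\omega)=B(\omega)B(T\omega)\cdots B(T^{n-1}\omega).
\]
The vector $\hat\omega$ is a nonnegative combination of the columns $(q,p_1,\dots,p_d)^T$ of $M_n$, and the rational points $(p_1/q,\dots,p_d/q)$ are the approximations to $\omega$ that the algorithm produces. With $d=1$ the same formulas give the map $\omega\mapsto1/\omega-\lfloor1/\omega\rfloor$ and the convergents of the ordinary continued fraction.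

We take the following facts as given. The map $T$ has a unique absolutely continuous invariant probability measure $\mu$, and $\mu$ is ergodic. If $s_1(M)\ge\dots\ge s_{d+1}(M)$ denote the singular values of $M$, there are numbers $\lambda_1(d)\ge\dots\ge\lambda_{d+1}(d)$, the \emph{Lyapunov exponents}, such that
\begin{equation}\label{eq:exponents}
\lambda_j(d)=\lim_{n\to\infty}\frac1n\log s_j(M_n(\omega))\qquad(1\le j\le d+1)
\end{equation}
for $\mu$-almost every $\omega$. Since $|\det M_n|=1$, the exponents sum to $0$.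

\subsection{The conjecture and the result}

The first exponent is the growth rate of the denominators; see \eqref{eq:norm} below. The second measures the quality of the approximations. Let $\mathcal E_n(\omega)$ be the maximum of $|q\omega_i-p_i|$ over all columns of $M_n$ and all $i$. We check in Remark~\ref{rem:error} that
\begin{equation}\label{eq:error}
(d+1)^{-1}s_2(M_n)\le\mathcal E_n\le(d+1)^{3/2}s_2(M_n),
\end{equation}
so that $\frac1n\log\mathcal E_n\to\lambda_2(d)$. The errors $q\omega_i-p_i$ tend to zero exponentially if $\lambda_2<0$, and the largest of them grows exponentially if $\lambda_2>0$.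

How negative can $\lambda_2$ be? The $d$ exponents $\lambda_2,\dots,\lambda_{d+1}$ sum to $-\lambda_1$, so $d\,\lambda_2\ge-\lambda_1$, with equality only if they all coincide. In that extreme case the errors have size about $q^{-1/d}$. This is the exponent in Dirichlet's theorem, which for every integer $N\ge1$ gives $1\le q\le N^d$ and integers $p_i$ with $\max_i|q\omega_i-p_i|\le1/N$. For $d=1$ the extreme case is forced, since $\lambda_2=-\lambda_1$. Thus, if $\lambda_1(d)$ stays bounded, then $1/d$ is the natural scale for a negative $\lambda_2(d)$, and one may guess that the algorithm retains a fixed fraction of the best possible rate. The conjecture in \cite{SC} makes this guess precise: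
\begin{quote}
\emph{There are finite real constants $\lambda_1^{JP}$ and $\lambda_2^{JP}<0$ such that $\lambda_1(d)\to\lambda_1^{JP}$ and $d\,\lambda_2(d)\to\lambda_2^{JP}$ as $d\to\infty$.}
\end{quote}
We show that the second assertion fails.

\begin{theorem}\label{thm:main}
There are absolute constants $c,C>0$ and $d_*$ such that:
\begin{enumerate}
\item[(1)] $\frac12\log2\le\lambda_1(d)\le C$ for all $d\ge2$;
\item[(2)] $\sum_{j\ge2}\max(\lambda_j(d),0)\ge c\log\log d$ for $d\ge d_*$;
\item[(3)] $\lambda_2(d)>0$ and $d\,\lambda_2(d)\ge c\log\log d$ for $d\ge d_*$.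
\end{enumerate}
In particular $d\,\lambda_2(d)\to+\infty$, and the conjecture is false.
\end{theorem}

We do not decide whether $\lambda_1(d)$ converges. Throughout, $c$ and $C$ denote positive absolute constants that may change from place to place.

\subsection{Reduction to the smallest exponents}

We approach $\lambda_2$ from the other end of the spectrum. For $1\le k\le d$ put
\[
\chi_k(d)=-(\lambda_{d+1}+\lambda_d+\dots+\lambda_{d+2-k}),
\]
the growth rate of $k$-dimensional volumes under $M_n^{-1}$. Since the exponents sum to $0$,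
\begin{equation}\label{eq:reduction}
\chi_k\le\sum_{j}\max(-\lambda_j,0)=\sum_j\max(\lambda_j,0).
\end{equation}
If $\lambda_2$ were negative, the right side would equal $\lambda_1$, which is bounded by part (1). The following proposition shows that the left side is unbounded. Put $v_0=\frac1{128}$ and $p_1=2^{-13}e^{-1}$.

\begin{proposition}\label{prop:volume}
There is an absolute constant $A$ such that for all $k\ge1$ and $d\ge\exp(Ak^5)$,
\[
\chi_k(d)>S(k):=\frac{p_1}{256}\log(1+v_0k)-2 .
\]
\end{proposition}

Some restriction on $k$ is necessary: for $k=d$ we have $\chi_d=\lambda_1\le C$, while $S(d)\to\infty$.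

\begin{proof}[Proof of parts (2) and (3), given part (1) and Proposition~\ref{prop:volume}]
Take $k=\lfloor(A^{-1}\log d)^{1/5}\rfloor$, which is at least $1$ and satisfies $d\ge\exp(Ak^5)$ when $d\ge e^A$. Then $\log(1+v_0k)\ge\frac15\log\log d-C'$ with $C'$ absolute. By \eqref{eq:reduction} and $0<\lambda_1\le C$,
\[
\sum_{j\ge2}\max(\lambda_j,0)\ge\chi_k-C\ge\frac{p_1}{1280}\log\log d-C''\ge c\log\log d
\]
for $d\ge d_*$. The sum has $d$ terms, each at most $\max(\lambda_2,0)$. Hence $\lambda_2>0$ and $d\,\lambda_2\ge c\log\log d$.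
\end{proof}

Part (1) is proved in Sections~\ref{sec:law} and~\ref{sec:fresh}, and Proposition~\ref{prop:volume} in Section~\ref{sec:volume}.

\section{Particles and columns}\label{sec:particles}

Let $\mathbb P$ be Lebesgue measure on $[0,1]^d$ and $\mathbb E$ the corresponding expectation. On each set where the digits are constant, $T$ is a diffeomorphism, so preimages of null sets are null, and the set $\Omega$ of points whose whole orbit stays in $(0,1)^d$ has full measure. We work on $\Omega$. Write $\omega(m)=T^m\omega$, let $a_i(m)$ be the digits of $\omega(m)$, and put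
\[
\beta_m=\frac1{\omega_1(m)}>1,\qquad I_m=\mathbf 1[\beta_m\ge2].
\]
Then $a_d(m)=\lfloor\beta_m\rfloor\ge1+I_m$ and $\beta_m\ge2^{I_m}$. Let $\mathcal P_m$ be the $\sigma$-field generated by the digits at times $0,\dots,m-1$; the variable $I_l$ is $\mathcal P_{l+1}$-measurable.

Both $T$ and the passage from $M_m$ to $M_{m+1}$ shift coordinates by one place. We undo the shift by attaching to each coordinate and each column a label that does not change with time.

\subsection*{Particles}
Give the coordinate $\omega_i(m)$ the label $j=m-1-d+i$ and write $Y_m(j)=\omega_i(m)$. We call $Y_m(j)$ the position of \emph{particle} $j$ at time $m$. The particles \emph{alive} at time $m$ are $m-d,\dots,m-1$. Put also $Y_m(m)=1$: particle $m$ is born at time $m$ at position $1$. The definition of $T$ becomes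
\begin{equation}\label{eq:move}
Y_{m+1}(j)=\beta_mY_m(j)-\alpha_m(j),\qquad\alpha_m(j)=\lfloor\beta_mY_m(j)\rfloor\qquad(m-d+1\le j\le m),
\end{equation}
with $\alpha_m(m-d+i)=a_i(m)$ for $1\le i\le d$. The oldest particle $m-d$ is the \emph{driver} at time $m$: it determines $\beta_m=1/Y_m(m-d)$ and then disappears. All other particles move by the same map $y\mapsto\{\beta_my\}$, where $\{\cdot\}$ is the fractional part. Thus particles interact only through the drivers.

\subsection*{Columns}
For $m\ge0$ let $u_m$ be column $0$ of $M_m$, and for $-d\le j<0$ let $u_j=e_{j+1+d}$. In $M_{m+1}=M_mB(\omega(m))$, column $i$ is column $i+1$ of $M_m$ for $1\le i\le d-1$, and column $d$ is column $0$ of $M_m$. By induction the columns of $M_m$ are, in order, $u_m,u_{m-d},u_{m-d+1},\dots,u_{m-1}$; column $i\ge1$ carries the same label as the coordinate $\omega_i(m)$. Column $0$ of $B(\omega(m))$ now gives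
\begin{equation}\label{eq:forward}
u_{m+1}=u_{m-d}+\sum_{j=m-d+1}^m\alpha_m(j)u_j .
\end{equation}
Let $q_j$ be coordinate $0$ of $u_j$. Then $q_j=0$ for $j<0$, $q_0=1$, and $q_{m+1}\ge a_d(m)q_m\ge(1+I_m)q_m$. In particular $(q_j)$ is nondecreasing.

Put $\Pi_n=\prod_{l<n}\beta_l$. Iterating $\hat\omega=\omega_1B\,\widehat{T\omega}$ gives
\begin{equation}\label{eq:cone}
\Pi_n\,\hat\omega=M_n\,\widehat{\omega(n)}=u_n+\sum_{j=n-d}^{n-1}Y_n(j)u_j .
\end{equation}
All terms are nonnegative and the entries of $\hat\omega$ are at most $1$, so the entries of $u_n$ are at most $\Pi_n$. Since $\Pi_n$ increases from $\Pi_0=1$, all entries of $M_n$ are at most $\Pi_n$. Coordinate $0$ of \eqref{eq:cone} gives $\Pi_n\le(d+1)q_n$. With $\|\cdot\|=s_1(\cdot)$ the operator norm,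
\begin{equation}\label{eq:norm}
(d+1)^{-1}\Pi_n\le q_n\le\|M_n\|\le(d+1)\Pi_n .
\end{equation}

\subsection*{Exterior powers}
Recall that a matrix $M$ acts on $\wedge^k\mathbb R^{d+1}$ by $x_1\wedge\dots\wedge x_k\mapsto Mx_1\wedge\dots\wedge Mx_k$, that $\|\wedge^kM\|=s_1(M)\cdots s_k(M)$, and that $|x_1\wedge\dots\wedge x_k|^2=\det(XX^T)$ if $X$ has rows $x_1,\dots,x_k$. If $|\det M|=1$, the product of all singular values is $1$. The product of the largest $d+1-k$ of them is then at least $1$ and equals the inverse of the product of the smallest $k$, so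
\begin{equation}\label{eq:wedge}
1\le\|\wedge^kM^{-1}\|=\|\wedge^{d+1-k}M\|\le\|M\|^{d+1}.
\end{equation}

\begin{remark}\label{rem:error}
We prove \eqref{eq:error}. For a column $u=M_ne$ with $e$ a basis vector, \eqref{eq:cone} gives $u\wedge\hat\omega=\Pi_n^{-1}(\wedge^2M_n)(e\wedge\widehat{\omega(n)})$. The numbers $q\omega_i-p_i$ are coordinates of $u\wedge\hat\omega$, whose norm is at most $\Pi_n^{-1}s_1s_2\sqrt{d+1}\le(d+1)^{3/2}s_2$ by \eqref{eq:norm}. Conversely, let $R$ be the rank-one matrix $\hat\omega$ times row $0$ of $M_n$. The nonzero entries of $M_n-R$ are the numbers $p_i-q\omega_i$, and $s_2(M_n)$ is at most the norm of $M_n$ on the hyperplane $\ker R$, hence at most $\|M_n-R\|\le(d+1)\mathcal E_n$.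
\end{remark}

\section{The backward recursion and the idea of the proof}\label{sec:idea}

\subsection{Windows and Gram matrices}

Fix $1\le k\le d$ and a terminal time $n$. Let $X_n$ be a real $k\times(d+1)$ matrix of rank $k$, and put $X_0=X_nM_n^{-1}$, $X_m=X_0M_m$ and $g_j=X_0u_j\in\mathbb R^k$ for $-d\le j\le n$. The columns of $X_m$ are the vectors $g_j$ in the \emph{window} $m-d\le j\le m$. Applying $X_0$ to \eqref{eq:forward} and solving for the oldest term gives the backward recursion
\begin{equation}\label{eq:backward}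
g_{m-d}=g_{m+1}-\sum_{j=m-d+1}^m\alpha_m(j)g_j\qquad(0\le m<n).
\end{equation}
It computes the window at time $m$ from the window at time $m+1$ and the digits at time $m$. The squared $k$-dimensional volume spanned by the rows of $X_m$ is $\det W_m$, where
\[
W_m=X_mX_m^T=\sum_{j=m-d}^mg_jg_j^T .
\]
For symmetric matrices write $G\le G'$ if $G'-G$ is positive semidefinite; for $0\le G\le G'$ we have $\det G\le\det G'$. For any $k\times(d+1)$ matrix $X$ and square matrix $Q$,
\begin{equation}\label{eq:gram}
XQQ^TX^T\le\|Q\|^2XX^T,\qquad\det(XQQ^TX^T)\le\|\wedge^kQ\|^2\det(XX^T),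
\end{equation}
the second because the rows of $XQ$ are the images of the rows of $X$ under $Q^T$. In particular $\det W_0\le\|\wedge^kM_n^{-1}\|^2\det W_n$, so a lower bound for the growth of $\det W_m$ as $m$ decreases is a lower bound for $2\chi_k$. For positive definite $G$ we use the rank-one update formulas
\begin{equation}\label{eq:rankone}
\det(G+gg^T)=(1+g^TG^{-1}g)\det G,\qquad(G+gg^T)^{-1}=G^{-1}-\frac{G^{-1}gg^TG^{-1}}{1+g^TG^{-1}g}.
\end{equation}

\subsection{The gain in one step}

The reason to run time backward is that $g_j$ for $j\ge m+1-d$ depends only on $X_n$ and on the future $\omega(m+1)$, while the digits at time $m$ are still random given the future. At time $m=0$ this can be seen exactly. Fix the driver $\omega_1=1/\beta$. The numbers $\beta\omega_2,\dots,\beta\omega_d$ are independent and uniform on $(0,\beta)$. Given its fractional part $y_i$, the integer part $a_i$ of $\beta\omega_{i+1}$ is uniform on $\{a\ge0:y_i+a<\beta\}$, a set of $h_i\ge\lfloor\beta\rfloor$ consecutive integers. So, given $\omega_1$ and $T\omega$,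 the digits $a_1,\dots,a_{d-1}$ are independent, and if $\beta\ge2$, an event of probability $\frac12$, each has variance $(h_i^2-1)/12\ge\frac14$.

Suppose that the digits $\alpha_m(j)$, $j\in\mathcal L$, are independent with variances $\sigma_j^2\ge\frac14$, that everything else in \eqref{eq:backward} is known, and that $G=\sum_{j\in\mathcal L}g_jg_j^T$ is invertible. For the new vector $g=g_{m-d}$,
\[
\mathbb E\,g^TG^{-1}g=|G^{-1/2}\,\mathbb Eg|^2+\sum_{j\in\mathcal L}\sigma_j^2\,g_j^TG^{-1}g_j\ge\tfrac14\operatorname{tr}(G^{-1}G)=\tfrac k4 .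
\]
By \eqref{eq:rankone}, adding $gg^T$ to $G$ multiplies the determinant by a factor of order $k$. This is the source of the term $\log k$ in Proposition~\ref{prop:volume}.

\subsection{The loss, and blocks}

Each backward step also removes a vector from the window. With $G=\sum_{j=m-d+1}^mg_jg_j^T$ invertible, \eqref{eq:rankone} gives
\[
\frac{\det W_m}{\det W_{m+1}}=\frac{1+g_{m-d}^TG^{-1}g_{m-d}}{1+g_{m+1}^TG^{-1}g_{m+1}},
\]
and the case $k=d$ noted after Proposition~\ref{prop:volume} shows that the denominator cannot be ignored. To control it we group the steps into blocks of length $b$, where $2b\le d+1$. For the block that leads from time $\tau$ to time $\tau-b$ put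
\begin{equation}\label{eq:block}
H=\sum_{j=\tau-d}^{\tau-b}g_jg_j^T,\qquad O=\sum_{j=\tau-b+1}^{\tau}g_jg_j^T,\qquad N_s=\sum_{j=\tau-d-s}^{\tau-d-1}g_jg_j^T\quad(0\le s\le b).
\end{equation}
These are the held, outgoing and new parts: $W_\tau=H+O$ and $W_{\tau-b}=H+N_b$; see Figure~\ref{fig:block}. Step $s$ of the block takes place at time $m=\tau-1-s$ and adds $g_{m-d}g_{m-d}^T$ to $N_s$. The held part of the next block has labels $\tau-b-d,\dots,\tau-2b$, and $\tau-2b\ge\tau-d-1$, so
\begin{equation}\label{eq:next}
\text{the held part of the next block is }\ge N_b .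
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.85cm,y=0.8cm]
\draw[fill=gray!30] (0,0) rectangle (2,0.6);
\draw (2,0) rectangle (9,0.6);
\draw[fill=gray!12] (9,0) rectangle (11,0.6);
\node at (1,0.3) {$N_b$};
\node at (5.5,0.3) {$H$};
\node at (10,0.3) {$O$};
\draw[|-|] (2,1.1) node[left] {$\tau-d$} -- (11,1.1) node[right] {$\tau$};
\node[above] at (6.5,1.1) {$W_\tau=H+O$};
\draw[|-|] (0,-0.5) node[left] {$\tau-b-d$} -- (9,-0.5) node[right] {$\tau-b$};
\node[below] at (4.5,-0.5) {$W_{\tau-b}=H+N_b$};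
\end{tikzpicture}
\caption{The labels $j$ involved in a block of $b$ backward steps, increasing from left to right. The window of $d+1$ labels at time $\tau$ (top) moves $b$ places to the left (bottom): the $b$ labels of $O$ leave, the $d+1-b$ labels of $H$ stay, and the $b$ labels of $N_b$ enter.}
\label{fig:block}
\end{figure}

Call step $s$ a success if its new vector $g$ satisfies $g^T(H+N_s)^{-1}g\ge v_0k$, and call the block \emph{fresh} if $H\ge\frac12W_\tau$. In a fresh block with $\pi$ successes,
\[
\det W_{\tau-b}\ge(1+v_0k)^\pi\det H\ge(1+v_0k)^{\pi}\,2^{-k}\det W_\tau .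
\]
If $\pi$ is a fixed fraction of $b$ and $k\le b$, the loss $2^{-k}$ costs only a constant per step against a gain of order $\log k$. It remains to see why most blocks are fresh.

For $k=1$ this is immediate. The matrices are numbers, and $W_{\tau-b}=H+N_b\ge(1+v_0)^\pi H$. As soon as $(1+v_0)^\pi\ge2$ we get $H\le\frac12W_{\tau-b}$, so $N_b\ge\frac12W_{\tau-b}$, and by \eqref{eq:next} the next block is fresh, whether or not the present one was.

For $k\ge2$, growth of the determinant no longer implies that $N_b$ dominates $H$ in every direction: if all new vectors were multiples of one vector, the determinant could grow while $N_b$ stays singular. Section~\ref{sec:volume} therefore follows a trace that measures the share of $H$ in all directions at once. Before that we must recover, at a general time $m$, the independence found above at time $0$. Section~\ref{sec:law} computes the law of $\omega(m)$ given the past digits, and Section~\ref{sec:fresh} extracts nearly independent digits from it.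

\section{The law of the particles given the past}\label{sec:law}

After one step the uniform law is lost in two ways: the density changes, and the support can shrink. For $d=2$, if $a_1=a_2$ at time $0$, then $\omega_2<1$ forces the coordinates of $T\omega=(y_1,y_2)$ to satisfy $y_1<y_2$. In general, at the birth of particle $j'$ every older particle lies below it, and the order persists as long as the two have equal digits.

\begin{definition}
Let $m-d\le j<j'\le m-1$ and $j'\ge0$. Particle $j$ \emph{shadows} particle $j'$ at time $m$, written $j\prec_mj'$, if $\alpha_l(j)=\alpha_l(j')$ for $j'\le l\le m-1$. Put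
\[
D_m=\{w\in(0,1)^d:\ w_j<w_{j'}\text{ whenever }j\prec_mj'\},
\]
with coordinates indexed by the labels $m-d,\dots,m-1$.
\end{definition}

The relation $\prec_m$ and the set $D_m$ are determined by the digits at times before $m$.

\begin{lemma}\label{lem:law}
Conditionally on $\mathcal P_m$, the point $\omega(m)$ has density proportional to
\[
f(w)=\Big(1+\sum_{j=m-d}^{m-1}r_jw_j\Big)^{-(d+1)}\quad\text{on }D_m,\qquad r_j=\frac{q_j}{q_m}\in[0,1].
\]
\end{lemma}

\begin{proof}
A \emph{cylinder} of rank $m$ is a set of points with prescribed digits at times $0,\dots,m-1$; the cylinders of positive measure are the atoms of $\mathcal P_m$. We show by induction that $T^m$ maps each of them bijectively, up to null sets, onto its $D_m$. For $m=0$ there are no relations and $D_0=(0,1)^d$. Suppose the claim holds for $m$, and prescribe digits $\alpha(j)=\alpha_m(j)\ge0$ at time $m$. A point $y\in(0,1)^d$, with labels $m-d+1,\dots,m$, has exactly one candidate preimage $w$ with these digits: with $\beta=y_m+\alpha(m)$, it has $w_j=(y_j+\alpha(j))/\beta$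 for $m-d+1\le j\le m-1$ and $w_{m-d}=1/\beta$. The condition $w\in D_m$ consists of the following inequalities.
\begin{itemize}
\item $w_j<1$ for $j>m-d$, which reads $y_j+\alpha(j)<y_m+\alpha(m)$.
\item $w_j<w_{j'}$ for $j\prec_mj'$, $j>m-d$, which reads $y_j+\alpha(j)<y_{j'}+\alpha(j')$.
\item $w_{m-d}<1$, and $w_{m-d}<w_{j'}$ for $m-d\prec_mj'$. These read $1<y_m+\alpha(m)$ and $1<y_{j'}+\alpha(j')$; each holds for all $y$ if the digit is at least $1$ and for no $y$ if it is $0$. The driver is the oldest particle, so no particle shadows it.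
\end{itemize}
For $y\in(0,1)^d$, an inequality $y_j+\alpha(j)<y_{j'}+\alpha(j')$ always holds if $\alpha(j)<\alpha(j')$, never holds if $\alpha(j)>\alpha(j')$, and means $y_j<y_{j'}$ if the digits are equal. The pairs with equal digits are the pairs $(j,m)$ with $\alpha(j)=\alpha(m)$ and the pairs $j\prec_mj'$ with $j>m-d$ and $\alpha(j)=\alpha(j')$. These are exactly the pairs with $j\prec_{m+1}j'$. So the image is empty or equal to $D_{m+1}$.

By \eqref{eq:cone}, the inverse branch $w\mapsto\omega$ is given by $M_m\hat w=\ell(w)\,\hat\omega$ with $\ell(w)=q_m+\sum_jq_jw_j$. Its Jacobian $\mathrm{Jac}(w)$ is $\ell(w)^{-(d+1)}$. Indeed, in the coordinates $(s,w)\mapsto s\hat w$ on $\mathbb R^{d+1}$ the volume element is $s^d\,ds\,dw$. The volume-preserving map $M_m$ sends $(s,w)$ to $(s\ell(w),\omega(w))$, a triangular map with Jacobian $\ell(w)\,\mathrm{Jac}(w)$, so $(s\ell)^d\,\ell\,\mathrm{Jac}=s^d$.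
\end{proof}

The ratio of the largest to the smallest value of $f$ is only bounded by $(d+1)^{d+1}$. Still, $f$ is nonincreasing in each variable and $D_m$ is stable under increasing maps applied to all coordinates, and this is enough for the following estimates.

\begin{lemma}\label{lem:basic}
For all $m\ge0$, $0<\varepsilon<1$ and integers $s\ge1$:
\begin{enumerate}
\item[(a)] $\mathbb P(I_m=1\mid\mathcal P_m)\ge\frac12$;
\item[(b)] $\mathbb P(\max_i\omega_i(m)\ge1-\varepsilon\mid\mathcal P_m)\le d\varepsilon$;
\item[(c)] $\mathbb P(\min_i\omega_i(m)<\varepsilon\mid\mathcal P_m)\le2d^2\varepsilon$;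
\item[(d)] the law of $\omega(m)$ has density at most $C_d=(d+1)^{d+1}d!$;
\item[(e)] $\mathbb E\log^p\beta_m\le C(1+\log d)^p$ for $p=2,4$;
\item[(f)] $\mathbb P\big(\sum_{l=m}^{m+s-1}I_l<s/4\mid\mathcal P_m\big)\le e^{-s/8}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) No particle shadows the driver. Given the other coordinates, $\omega_1(m)$ therefore ranges over an interval $(0,\gamma)$, $\gamma\le1$, with nonincreasing density. It lies in $(0,\gamma/2]\subset(0,\frac12]$ with probability at least $\frac12$.

(b) The map $w\mapsto(1-\varepsilon)w$ sends $D_m$ into $D_m\cap\{\max<1-\varepsilon\}$, has Jacobian $(1-\varepsilon)^d\ge1-d\varepsilon$, and does not decrease $f$. So the integral of $f$ over $D_m\cap\{\max<1-\varepsilon\}$ is at least $(1-d\varepsilon)\int_{D_m}f$.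

(c) The map $\phi$ with coordinates $\varepsilon+(1-\varepsilon)w_j$ sends $D_m$ into $D_m\cap\{\min\ge\varepsilon\}$, and $1+r\cdot\phi(w)\le1+d\varepsilon+r\cdot w\le(1+d\varepsilon)(1+r\cdot w)$. So $\{\min\ge\varepsilon\}$ has probability at least $(1-\varepsilon)^d(1+d\varepsilon)^{-(d+1)}$. If $d(d+1)\varepsilon\le1$, this is at least $(1-d\varepsilon)(1-d(d+1)\varepsilon)\ge1-(d^2+2d)\varepsilon\ge1-2d^2\varepsilon$. Otherwise $2d^2\varepsilon>1$ and there is nothing to prove.

(d) We have $(d+1)^{-(d+1)}\le f\le1$, and $D_m$ contains the points whose coordinates increase with the label, a set of measure $1/d!$. So each conditional density is at most $C_d$.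

(e) By (c), $\mathbb P(\log\beta_m>x)\le\min(1,e^{-(x-x_0)})$ with $x_0=\log(2d^2)$. Such a tail bound gives
\begin{equation}\label{eq:tail}
\mathbb E\log^p\beta_m=\int_0^\infty px^{p-1}\,\mathbb P(\log\beta_m>x)\,dx\le x_0^p+\int_0^\infty p(x_0+y)^{p-1}e^{-y}\,dy ,
\end{equation}
which is at most $C(1+\log d)^p$.

(f) By (a), $\mathbb E[e^{-I_l}\mid\mathcal P_l]\le\frac12(1+e^{-1})=e^{-1/2}\cosh\frac12\le e^{-3/8}$, since $\cosh x\le e^{x^2/2}$. Conditioning successively gives $\mathbb E[e^{-\sum I_l}\mid\mathcal P_m]\le e^{-3s/8}$, and Markov's inequality gives the bound $e^{s/4}e^{-3s/8}$.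
\end{proof}

All our estimates are for Lebesgue measure, for which Lemma~\ref{lem:law} is explicit, whereas the exponents are defined through $\mu$. The next lemma connects the two. It is the only place where the uniqueness of $\mu$ is used.

\begin{lemma}\label{lem:lebesgue}
The limits \eqref{eq:exponents} hold $\mathbb P$-almost everywhere. Moreover,
\[
\frac1n\sum_{l<n}\mathbb E\log\beta_l\to\lambda_1,\qquad\frac1n\,\mathbb E\log\|\wedge^kM_n^{-1}\|\to\chi_k\ge0\quad(1\le k\le d).
\]
\end{lemma}

\begin{proof}
Let $\Omega_1\subset\Omega$ be the set where all limits \eqref{eq:exponents} hold; then $\mu(\Omega_1)=1$. Since $M_n(\omega)=B(\omega)M_{n-1}(T\omega)$, the ratio $s_j(M_n(\omega))/s_j(M_{n-1}(T\omega))$ lies between $\|B(\omega)^{-1}\|^{-1}$ and $\|B(\omega)\|$ for all $n$. Hence, for $\omega\in\Omega$, we have $\omega\in\Omega_1$ if and only if $T\omega\in\Omega_1$, and so $\mathbb P(T^{-m}\Omega_1)=\mathbb P(\Omega_1)$ for all $m$.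

Let $f_N$ be the average of the densities of $\omega(m)$ over $m<N$. By Lemma~\ref{lem:basic}(d), $0\le f_N\le C_d$. Bounded sets in $L^\infty$, the dual of the separable space $L^1$, are weak-$*$ sequentially compact, so there are $N_i\to\infty$ and $f_\infty\in L^\infty$ with
\[
\int_Uf_\infty\,d\mathbb P=\lim_i\frac1{N_i}\sum_{m<N_i}\mathbb P(T^{-m}U)\qquad\text{for all Borel }U.
\]
Replacing $U$ by $T^{-1}U$ changes the averages by at most $1/N_i$. So $f_\infty\,d\mathbb P$ is an absolutely continuous invariant probability measure, hence equal to $\mu$. Taking $U=\Omega_1$ gives $\mathbb P(\Omega_1)=\mu(\Omega_1)=1$.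

By \eqref{eq:norm}, $\frac1n\log\Pi_n=\frac1n\sum_{l<n}\log\beta_l\to\lambda_1$ almost everywhere. By Lemma~\ref{lem:basic}(e) this sequence is bounded in $L^2(\mathbb P)$, hence uniformly integrable, so its expectations converge to $\lambda_1$. Also $\frac1n\log\|\wedge^kM_n^{-1}\|=-\frac1n\sum_{j=d+2-k}^{d+1}\log s_j(M_n)\to\chi_k$ almost everywhere, and by \eqref{eq:wedge} and \eqref{eq:norm} this sequence lies between $0$ and $\frac{d+1}n\log((d+1)\Pi_n)$. It is therefore uniformly integrable as well, and its limit is nonnegative.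
\end{proof}

By Lemma~\ref{lem:basic}(a), $\mathbb E\log\beta_l\ge\frac12\log2$, and by Lemma~\ref{lem:basic}(e), $\mathbb E\log\beta_l\le C(1+\log d)$. So
\begin{equation}\label{eq:crude}
\tfrac12\log2\le\lambda_1(d)\le C(1+\log d)\qquad(d\ge2).
\end{equation}

\section{Fresh digits, given the future}\label{sec:fresh}

Lemma~\ref{lem:law} departs from the uniform law in three ways, and each is harmless for old particles or after a delay.
\begin{itemize}
\item The density $f$ couples the particles. But $r_j=q_j/q_m$ is exponentially small in the age $m-j$, so $f$ hardly depends on old particles.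
\item A particle $j$ may be shadowed. But an old particle is shadowed only if another particle has copied a long run of its digits, which is rare.
\item An old particle $j$ may shadow a young one; for the youngest, a single equal digit suffices. Then $j$ is confined to an interval $(0,\gamma_j)$, and its next digit is forced to be $0$ if $\beta_m\gamma_j\le1$. But after some further steps the expanding maps $y\mapsto\{\beta y\}$ spread $(0,\gamma_j)$ over all of $[0,1)$.
\end{itemize}
So we apply Lemma~\ref{lem:law} at time $m-t$, to particles of age at least $t$ at that time, and we read their digits at time $m$. The lag is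
\[
t=\lfloor d/64\rfloor .
\]
It is long enough that $2^{-t/4}$ beats powers of $d$, and short enough that most particles qualify. From now on $d\ge d_1$, where the absolute constant $d_1\ge64$ is such that
\begin{equation}\label{eq:large}
d(d+1)2^{-t/4}\le1\qquad(d\ge d_1).
\end{equation}
Note that $t\ge d/128$ and $\log(d+1)\le t$.

\subsection{Counting preimages}

Let $m\ge t$ and $0<\gamma\le1$. For $0\le i\le t$ and $z\in[0,1)$ let $\Phi_i(z)$ be the number of $x\in[0,\gamma)$ carried to $z$ by the composition of the maps $y\mapsto\{\beta_ly\}$, $l=m-t,\dots,m-t+i-1$, and put $\Phi_i=0$ on $[1,\infty)$. Then $\Phi_0=\mathbf 1_{[0,\gamma)}$ and, with $\beta=\beta_{m-t+i}$,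
\[
\Phi_{i+1}(z)=\sum_{a\ge0}\Phi_i\Big(\frac{z+a}\beta\Big)\qquad(0\le z<1).
\]
Up to normalization, $\Phi_i$ is the density of the image of the uniform law on $[0,\gamma)$, and $\int_0^1\Phi_i=\gamma\prod_{l=m-t}^{m-t+i-1}\beta_l$. We need it to be nearly flat. This fails if the multipliers are close to $1$: for $\gamma=1$ and all $\beta_l=\beta$ with $\beta^i<2$, we have $\Phi_{l+1}(0)\ge\Phi_l(0)+1$, so $\Phi_i(0)\ge i+1$, while $\inf_{[0,1)}\Phi_i=1$ because $\int_0^1\Phi_i<2$. Steps with $\beta_l\ge2$ repair the damage. The following process keeps the account: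
\[
\Xi_0=2,\qquad\Xi_{l+1}=1+\frac{\Xi_l}{1+I_l}.
\]
It is $\mathcal P_l$-measurable and $\Xi_l\ge2$. By Lemma~\ref{lem:basic}(a), $\mathbb E[\Xi_{l+1}\mid\mathcal P_l]\le1+\frac34\Xi_l$, so $\mathbb E\,\Xi_l\le4$ for all $l$.

\begin{lemma}\label{lem:flat}
If $\gamma\prod_{l=m-t}^{m-1}\beta_l\ge1$, then $\inf_{[0,1)}\Phi_t\ge1$ and $\max\Phi_t\le\Xi_m\inf_{[0,1)}\Phi_t$.
\end{lemma}

\begin{proof}
By induction each $\Phi_i$ is a nonincreasing right-continuous step function on $[0,\infty)$. Put $\overline\Phi_i=\Phi_i(0)=\max\Phi_i$ and $\underline\Phi_i=\Phi_i(1^-)=\inf_{[0,1)}\Phi_i$. With $\beta=\beta_{m-t+i}$,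
\[
\overline\Phi_{i+1}=\sum_{a\ge0}\Phi_i(a/\beta),\qquad\underline\Phi_{i+1}=\sum_{1\le a\le\beta}\Phi_i\big((a/\beta)^-\big).
\]
The second sum is at least $\sum_{a\ge1}\Phi_i(a/\beta)=\overline\Phi_{i+1}-\overline\Phi_i$, and it is at least $\lfloor\beta\rfloor\underline\Phi_i$. Hence, if $\underline\Phi_i\ge1$, then $\underline\Phi_{i+1}\ge1$ and
\begin{equation}\label{eq:ratio}
\frac{\overline\Phi_{i+1}}{\underline\Phi_{i+1}}\le1+\frac{\overline\Phi_i}{\lfloor\beta\rfloor\,\underline\Phi_i}\le1+\frac{\overline\Phi_i/\underline\Phi_i}{1+I_{m-t+i}} .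
\end{equation}
It suffices to find $i_0\le t$ with $\underline\Phi_{i_0}\ge1$ and $\overline\Phi_{i_0}/\underline\Phi_{i_0}\le2\le\Xi_{m-t+i_0}$; then \eqref{eq:ratio} gives $\overline\Phi_i/\underline\Phi_i\le\Xi_{m-t+i}$ for $i_0\le i\le t$. If $\gamma=1$, take $i_0=0$. If $\gamma<1$, put $\gamma^{(i)}=\gamma\prod_{l=m-t}^{m-t+i-1}\beta_l$ and let $i_0$ be the first index with $\gamma^{(i_0)}\ge1$; the hypothesis gives $i_0\le t$. For $i<i_0$ we have $\Phi_i=\mathbf 1_{[0,\gamma^{(i)})}$, and $\Phi_{i_0}(z)=\#\{a\ge0:z+a<\gamma^{(i_0)}\}$ on $[0,1)$. So $\underline\Phi_{i_0}=\lfloor\gamma^{(i_0)}\rfloor\ge1$ and $\overline\Phi_{i_0}=\lceil\gamma^{(i_0)}\rceil\le2\underline\Phi_{i_0}$.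
\end{proof}

\subsection{Regular times}

Let $m\ge2d$ and let $\mathcal L$ be a nonempty subset of $\{m-d,\dots,m-2t\}$. These particles have nonnegative labels and are alive at times $m-t,\dots,m$. Let $\mathcal K_m(\mathcal L)$ be the $\sigma$-field generated by $\mathcal P_{m-t}$ and the positions $Y_{m-t}(j)$ of all particles $j\notin\mathcal L$ alive at time $m-t$. For $j\in\mathcal L$ let $\gamma_j$ be the minimum of $1$ and of $Y_{m-t}(j')$ over $j'\notin\mathcal L$ with $j\prec_{m-t}j'$. Let $\mathcal R_m(\mathcal L)$ be the event that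
\begin{enumerate}
\item[(R1)] $\sum_{l=m-2t}^{m-t-1}I_l\ge t/4$;
\item[(R2)] no particle of $\mathcal L$ is shadowed at time $m-t$;
\item[(R3)] every particle $j\notin\mathcal L$ alive at time $m-t$ has $Y_{m-t}(j)\ge2^{-t/4}$;
\item[(R4)] $\sum_{l=m-t}^{m-1}I_l\ge t/4$.
\end{enumerate}

\begin{lemma}\label{lem:regular}
Write $\mathcal K=\mathcal K_m(\mathcal L)$ and $\mathcal R=\mathcal R_m(\mathcal L)$.
\begin{enumerate}
\item[(a)] The variables $\beta_{m-t},\dots,\beta_{m-1}$, $\Xi_m$, $\gamma_j$ and the event $\mathcal R$ are $\mathcal K$-measurable. If $m-d\notin\mathcal L$, so are $\beta_m$, and $\alpha_m(j)$, $Y_{m+1}(j)$ for $m-d+1\le j\le m$, $j\notin\mathcal L$.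
\item[(b)] $\mathbb P(\mathcal R^c)\le4d^2e^{-t/8}$.
\item[(c)] On $\mathcal R$, given $\mathcal K$, the vector $(Y_{m-t}(j))_{j\in\mathcal L}$ has a density on the box $\prod_{j\in\mathcal L}(0,\gamma_j)$ whose supremum is at most $e$ times its infimum, and $\gamma_j\prod_{l=m-t}^{m-1}\beta_l\ge1$ for all $j\in\mathcal L$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The drivers at times $m-t,\dots,m-1$ have labels $m-t-d,\dots,m-1-d$. They are alive at time $m-t$ and are not in $\mathcal L$. By \eqref{eq:move} and induction on $l$, the multiplier $\beta_l$ and the positions at time $l+1$ of all particles outside $\mathcal L$, including those born at times $m-t,\dots,l$, are $\mathcal K$-measurable for $m-t\le l\le m-1$. If $m-d\notin\mathcal L$, the induction continues to $l=m$.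

(b) Each of (R1), (R4) fails with probability at most $e^{-t/8}$ by Lemma~\ref{lem:basic}(f), and (R3) fails with probability at most $2d^22^{-t/4}$ by Lemma~\ref{lem:basic}(c). Suppose $j''\prec_{m-t}j$ with $j\in\mathcal L$. Since $j\le m-2t$, the two particles have equal digits at times $j,\dots,j+t-1$. By \eqref{eq:move} their distance, which is $1-Y_j(j'')$ at time $j$, is multiplied by $\prod_{l=j}^{j+t-1}\beta_l$ and remains below $1$. So either $\sum_{l=j}^{j+t-1}I_l<t/4$, or $Y_j(j'')>1-2^{-t/4}$. As $j>j''\ge m-t-d\ge j-d$, the number $Y_j(j'')$ is a coordinate of $\omega(j)$. By Lemma~\ref{lem:basic}(b),(f) and a union bound over the at most $d$ labels $j$, (R2) fails with probability at most $d(d2^{-t/4}+e^{-t/8})$. Since $2^{-1/4}\le e^{-1/8}$, the total is at most $(3d^2+d+2)e^{-t/8}\le4d^2e^{-t/8}$.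

(c) By (R2), the only constraints in $D_{m-t}$ that involve a particle $j\in\mathcal L$ have the form $w_j<w_{j'}$ with $j'\notin\mathcal L$. By Lemma~\ref{lem:law} at time $m-t$, the conditional density is proportional to $(1+r_*+\sum_{j\in\mathcal L}r_jw_j)^{-(d+1)}$ on the box, where $r_*\ge0$ is $\mathcal K$-measurable and $r_j=q_j/q_{m-t}$. By (R1),
\[
r_j\le\frac{q_{m-2t}}{q_{m-t}}\le\prod_{l=m-2t}^{m-t-1}(1+I_l)^{-1}\le2^{-t/4},
\]
so the ratio of supremum to infimum is at most $(1+d2^{-t/4})^{d+1}\le\exp(d(d+1)2^{-t/4})\le e$ by \eqref{eq:large}. Finally $\gamma_j\ge2^{-t/4}$ by (R3) and $\prod_{l=m-t}^{m-1}\beta_l\ge2^{t/4}$ by (R4).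
\end{proof}

\subsection{The first exponent is bounded}

The factor $\log d$ in \eqref{eq:crude} comes from bounding the driver by the smallest of $d$ particles. Taking $\mathcal L=\{m-d\}$ lets us look at the driver alone.

\begin{lemma}\label{lem:uniform}
There is an absolute constant $C_1$ with $\mathbb E\log^2\beta_m\le C_1$ for $d\ge d_1$ and $m\ge2d$.
\end{lemma}

\begin{proof}
Let $\mathcal L=\{m-d\}$, $\gamma=\gamma_{m-d}$ and $\Pi=\prod_{l=m-t}^{m-1}\beta_l$. On $\mathcal R$, given $\mathcal K$, the position $Y_{m-t}(m-d)$ has a density on $(0,\gamma)$ whose infimum is at most $1/\gamma$, so the density is at most $e/\gamma$. The particle is then carried to $1/\beta_m=Y_m(m-d)$ by a known piecewise affine map of constant slope $\Pi$. So $1/\beta_m$ has conditional density at most $e\Phi_t(z)/(\gamma\Pi)$. Since $\gamma\Pi=\int_0^1\Phi_t\ge\inf_{[0,1)}\Phi_t$, Lemma~\ref{lem:flat} bounds this by $e\,\Xi_m$. Thus $\mathbb P(\log\beta_m>x\mid\mathcal K)\le\min(1,e^{-(x-x_0)})$ on $\mathcal R$, with $x_0=1+\log\Xi_m$, and \eqref{eq:tail}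 gives $\mathbb E[\log^2\beta_m\mid\mathcal K]\le x_0^2+2x_0+2$. For $x\ge1$ we have $\log^2x\le x$ and $1+\log x\le x$, so $x_0^2+2x_0+2\le4+4\,\Xi_m$, which has mean at most $20$. By the Cauchy--Schwarz inequality and Lemmas~\ref{lem:basic}(e) and~\ref{lem:regular}(b), the contribution of $\mathcal R^c$ is at most $C(1+\log d)^2\,d\,e^{-t/16}$, which is bounded in $d$.
\end{proof}

By Lemma~\ref{lem:lebesgue}, $\lambda_1(d)\le\sqrt{C_1}$ for $d\ge d_1$. Together with \eqref{eq:crude}, which covers the lower bound and the finitely many $d<d_1$, this proves part (1) of Theorem~\ref{thm:main}.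

\subsection{Good times and anticoncentration}

Now take, for $m\ge2d$,
\[
\mathcal L_m=\{m-d+1,\dots,m-2t\}.
\]
Let $X$ be a random variable independent of $\omega$; in Section~\ref{sec:volume} it is the terminal matrix $X_n$. Let $\mathcal F_m$ be generated by $\mathcal K_m(\mathcal L_m)$, the future $\omega(m+1)$, and $X$. Time $m$ is \emph{good} on the event
\[
\mathcal G_m=\mathcal R_m(\mathcal L_m)\cap\{\Xi_m\le16\}\cap\{I_m=1\},
\]
which lies in $\mathcal K_m(\mathcal L_m)\subset\mathcal F_m$ by Lemma~\ref{lem:regular}(a). The condition $I_m=1$ gives every digit at least two possible values, and $\Xi_m\le16$ makes these values comparably likely. Since we will apply the concave function $\log$, a lower bound on a mean as in Section~\ref{sec:idea} is not enough; we need a lower bound that holds with fixed positive probability.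

\begin{proposition}\label{prop:anti}
Let $\xi_*$ and $\xi_j$, $j\in\mathcal L_m$, be $\mathcal F_m$-measurable vectors in a Euclidean space. On $\mathcal G_m$,
\[
\mathbb P\Big(\Big|\xi_*+\sum_{j\in\mathcal L_m}\alpha_m(j)\xi_j\Big|^2\ge v_0\sum_{j\in\mathcal L_m}|\xi_j|^2\ \Big|\ \mathcal F_m\Big)\ge p_1 .
\]
\end{proposition}

\begin{proof}
\emph{Comparison with a product law.} Given $\mathcal K=\mathcal K_m(\mathcal L_m)$, each $j\in\mathcal L_m$ is carried from $w_j=Y_{m-t}(j)$ to $y_j=Y_{m+1}(j)$ by the same known map, the composition of $y\mapsto\{\beta_ly\}$, $m-t\le l\le m$, which is piecewise affine with constant slope. The other coordinates of $\omega(m+1)$ are $\mathcal K$-measurable, and $X$ is independent of $\omega$, so the conditional law of $(w_j)$ given $\mathcal F_m$ is its conditional law given $\mathcal K$ and $(y_j)$. Let $Z_j$ be the finite set of preimages of $y_j$ in $[0,\gamma_j)$. Because the slope is the same on all branches, this law gives each point of $\prod_jZ_j$ a weight proportional to the density of Lemma~\ref{lem:regular}(c).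 The weights are within a factor $e$ of each other, so the law is at least $e^{-1}\nu$, where $\nu$ is uniform on $\prod_jZ_j$. It suffices to show that the event has $\nu$-probability at least $2^{-13}$.

\emph{The digits under $\nu$.} The digits $\alpha_m(j)$, $j\in\mathcal L_m$, are independent under $\nu$. The digit $\alpha_m(j)$ equals $a$ exactly when $Y_m(j)=(y_j+a)/\beta_m$, so
\[
\nu(\alpha_m(j)=a)\ \propto\ \Phi_t\Big(\frac{y_j+a}{\beta_m}\Big)\qquad(0\le a<h_j),
\]
where $\Phi_t$ is formed with $\gamma=\gamma_j$ and $h_j=\#\{a\ge0:y_j+a<\beta_m\}\ge\lfloor\beta_m\rfloor\ge2$. By Lemmas~\ref{lem:regular}(c) and~\ref{lem:flat}, these $h_j$ weights are within a factor $\Xi_m\le16$ of each other, so each value has probability at least $1/(16h_j)$. The variance of a variable $\alpha$ is the minimum over $u$ of the mean of $(\alpha-u)^2$, and the uniform law on $h$ consecutive integers has variance $(h^2-1)/12\ge h^2/16$ for $h\ge2$. Hence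
\[
\sigma_j^2:=\operatorname{Var}_\nu\alpha_m(j)\ge\frac{h_j^2}{256}\ge\frac1{64}.
\]
The centered digit $\zeta_j=\alpha_m(j)-\mathbb E_\nu\alpha_m(j)$ satisfies $|\zeta_j|\le h_j$, so $\mathbb E_\nu\zeta_j^4\le h_j^2\sigma_j^2\le256\sigma_j^4$.

\emph{Moments.} Put $\zeta=\sum_j\zeta_j\xi_j$, $V_j=\sigma_j^2|\xi_j|^2$, $V=\sum_jV_j$, $\bar\xi=\xi_*+\sum_j\mathbb E_\nu\alpha_m(j)\,\xi_j$ and $U=|\bar\xi+\zeta|^2$, the left side of the inequality in question. We may assume $V>0$. Then $\mathbb E_\nu U=|\bar\xi|^2+V$. Expand $|\zeta|^4$ as a sum over four indices. By independence and centering, only the terms in which no index occurs exactly once survive: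
\[
\mathbb E_\nu|\zeta|^4=\sum_j\mathbb E_\nu\zeta_j^4\,|\xi_j|^4+\sum_{i\ne j}\sigma_i^2\sigma_j^2\big(|\xi_i|^2|\xi_j|^2+2\langle\xi_i,\xi_j\rangle^2\big)\le256\sum_jV_j^2+3\sum_{i\ne j}V_iV_j\le256V^2 .
\]
So $\mathbb E_\nu U^2\le8(|\bar\xi|^4+256V^2)\le2^{11}(\mathbb E_\nu U)^2$. The Paley--Zygmund inequality states that a nonnegative variable $U$ with $0<\mathbb EU^2<\infty$ satisfies $\mathbb P(U\ge\frac12\mathbb EU)\ge\frac14(\mathbb EU)^2/\mathbb EU^2$. It gives $\nu(U\ge\frac12\mathbb E_\nu U)\ge2^{-13}$, and $\frac12\mathbb E_\nu U\ge\frac12V\ge\frac1{128}\sum_j|\xi_j|^2$.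
\end{proof}

Good times have positive density in every stretch of $t$ steps, with high probability.

\begin{lemma}\label{lem:count}
For $\tau\ge2d+t$ let $\Upsilon_\tau$ be the number of good times in $\{\tau-t,\dots,\tau-1\}$. Then $\mathbb P(\Upsilon_\tau<t/16)\le\eta_d:=e^{-t/8}+8/t+4d^2te^{-t/8}\le C/d$. Consequently $\mathbb E[\mathbf 1_U\Upsilon_\tau]\ge\frac t{16}(\mathbb P(U)-\eta_d)$ for every event $U$.
\end{lemma}

\begin{proof}
All sums and counts are over $\tau-t\le m\le\tau-1$. We have $\Xi_{m+1}-\Xi_m=1-\frac12\Xi_mI_m$. Summing gives $\sum\Xi_mI_m\le2t+2\,\Xi_{\tau-t}$, so $\#\{I_m=1,\ \Xi_m>16\}\le t/8+\Xi_{\tau-t}/8$. If $\sum I_m\ge t/4$ and $\Xi_{\tau-t}\le t/2$, then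
\[
\#\{I_m=1,\ \Xi_m\le16\}\ge\tfrac t4-\tfrac t8-\tfrac t{16}=\tfrac t{16}.
\]
The two conditions fail with probability at most $e^{-t/8}$ and $8/t$, by Lemma~\ref{lem:basic}(f) and by Markov's inequality with $\mathbb E\,\Xi_{\tau-t}\le4$. By Lemma~\ref{lem:regular}(b), all $t$ events $\mathcal R_m(\mathcal L_m)$ hold outside a set of probability $4d^2te^{-t/8}$. The last statement follows from $\mathbf 1_U\Upsilon_\tau\ge\frac t{16}\mathbf 1_{U\cap\{\Upsilon_\tau\ge t/16\}}$.
\end{proof}

\section{Growth of volumes}\label{sec:volume}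

We prove Proposition~\ref{prop:volume}. We use the notation of Section~\ref{sec:idea}, with $d\ge d_1$ and $1\le k\le t$.

\subsection{The blocks}

Take $b=3t+1$. Then $t\le b\le4t$ and $2b\le d+1$. For an integer $J\ge1$ let
\[
n=Jb+2d,\qquad\tau_i=n-ib\quad(0\le i\le J).
\]
Block $i$, for $0\le i<J$, leads from $\tau_i$ to $\tau_{i+1}$; all times in these blocks are at least $2d$. Let $X_n$ have independent standard Gaussian entries, independent of $\omega$, and take $X=X_n$ in the definition of $\mathcal F_m$. The only purpose of this choice is general position. Given $\omega$, any $k$ columns of $X_\tau=X_nM_n^{-1}M_\tau$ form a matrix $X_nY$ with $Y$ of size $(d+1)\times k$ and rank $k$. Its rows are independent nondegenerate Gaussian vectors in $\mathbb R^k$, so it is almost surely invertible. Since $H$ has $d+1-b\ge k$ terms from one window, $H$ and all matrices that dominate it are positive definite.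

We use only the first $t$ steps of each block. The choice $b=3t+1$ makes sure that at these steps all labels of $H$ and $N_s$ have fresh digits: the youngest $2t$ labels are excluded from $\mathcal L_m$, and $\mathcal L_m$ slides up to $t$ places to the left.

\begin{lemma}\label{lem:new}
Let $\tau=\tau_i$, $0\le s<t$, $m=\tau-1-s$ and $g=g_{m-d}$. The matrices $H$, $O$, $N_s$ are $\mathcal F_m$-measurable. For every $\mathcal F_m$-measurable $k\times k$ matrix $\Lambda$, on $\mathcal G_m$,
\[
\mathbb P\Big(|\Lambda g|^2\ge v_0\operatorname{tr}\big(\Lambda(H+N_s)\Lambda^T\big)\ \Big|\ \mathcal F_m\Big)\ge p_1 .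
\]
\end{lemma}

\begin{proof}
By \eqref{eq:backward}, the vectors $g_j$ with $j\ge m+1-d=\tau-d-s$ depend only on $X_n$ and on digits at times after $m$, which are functions of $\omega(m+1)$. This covers all labels in $H$, $O$, $N_s$. By \eqref{eq:backward}, $\Lambda g=\xi_*+\sum_{j\in\mathcal L_m}\alpha_m(j)\xi_j$ with $\xi_j=-\Lambda g_j$, where $\xi_*$ collects $\Lambda g_{m+1}$ and the terms with $j\notin\mathcal L_m$; it is $\mathcal F_m$-measurable by Lemma~\ref{lem:regular}(a). The labels of $H+N_s$ fill $[\tau-d-s,\tau-3t-1]$, which is contained in $\mathcal L_m=[\tau-d-s,\tau-1-s-2t]$ because $s<t$. So $\sum_{j\in\mathcal L_m}|\xi_j|^2\ge\operatorname{tr}(\Lambda(H+N_s)\Lambda^T)$, and Proposition~\ref{prop:anti} applies.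
\end{proof}

We also need an a priori bound on how much one block can lose. Put
\[
\Theta_i=\log(d+1)+\sum_{l=\tau_{i+1}}^{\tau_i-1}\log\beta_l\ge0,\qquad\Delta_i=\log\det W_{\tau_{i+1}}-\log\det W_{\tau_i}.
\]
We have $X_{\tau_i}=X_{\tau_{i+1}}Q$ with $Q=M_b(\omega(\tau_{i+1}))$, and $\|Q\|\le e^{\Theta_i}$ by \eqref{eq:norm}. By \eqref{eq:gram} and \eqref{eq:wedge},
\begin{equation}\label{eq:apriori}
W_{\tau_i}\le e^{2\Theta_i}W_{\tau_{i+1}},\qquad-2k\Theta_i\le\Delta_i\le2\log\|\wedge^kQ^{-1}\|\le2(d+1)\Theta_i .
\end{equation}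
By Lemma~\ref{lem:uniform}, the triangle inequality in $L^2$ and $\log(d+1)\le b$,
\begin{equation}\label{eq:theta}
\mathbb E\Theta_i\le(\mathbb E\Theta_i^2)^{1/2}\le\log(d+1)+b\sqrt{C_1}\le C_2b,\qquad C_2:=1+\sqrt{C_1}.
\end{equation}
In particular $\Delta_i$ is integrable. By \eqref{eq:gram}, $\det W_{2d}\le\|M_{2d}\|^{2k}\det W_0$ and $\det W_0\le\|\wedge^kM_n^{-1}\|^2\det W_n$, so
\[
\sum_{i<J}\Delta_i=\log\frac{\det W_{2d}}{\det W_n}\le2k\log\|M_{2d}\|+2\log\|\wedge^kM_n^{-1}\| .
\]
The first term has finite mean independent of $J$, and $n/J\to b$. By Lemma~\ref{lem:lebesgue},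
\begin{equation}\label{eq:limsup}
\limsup_{J\to\infty}\frac1J\sum_{i<J}\mathbb E\Delta_i\le2\chi_kb .
\end{equation}

\subsection{The plan and the parameters}

To show that $H$ becomes negligible during a block, we follow $\psi_s=\operatorname{tr}(G_s^{-1}H)$ for a running matrix $G_s\ge H+N_s$ with $G_{s+1}=G_s+gg^T$. It lies in $[0,k]$, and $\psi_s<\varepsilon$ implies $H\le\varepsilon G_s$. By \eqref{eq:rankone}, a step decreases $\psi_s$ by $|H^{1/2}G_s^{-1}g|^2/(1+\rho_s)$ with $\rho_s=g^TG_s^{-1}g$. Lemma~\ref{lem:new} bounds the numerator from below as long as $\psi_s\ge\varepsilon$. The denominator is not bounded a priori. But a large $\rho_s$ means a large increase of $\det G_s$, so we argue by contradiction: if $\chi_k$ is small, volumes grow slowly and large values of $\rho_s$ are rare. To compare $\det G_s$ with the window volumes we need $G_0$ to be comparable to $W_\tau$, which is not known for $G_0=H$. We therefore keep a small multiple $\kappa O$ of the outgoing part.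

Since $\chi_k\ge0$, we may assume that $S=S(k)\ge0$; also $S\le k$. Suppose that $\chi_k\le S$. Put
\[
\varepsilon=\frac1{8C_2^2k^2}\le\frac18,\qquad\delta=\frac{2C_2}\varepsilon,\qquad\kappa=e^{-\delta b},\qquad R=2S+1+k\delta+k+2kC_2,
\]
and define $K>0$ by $\log(1+K)=192R/(p_1\varepsilon)$. Since $\delta=16C_2^3k^2$, there are absolute constants with $R\le A_1k^3$ and $\log(1+K)\le A_2k^5$. As $t\ge d/128$ and $\eta_d\le C/d$, we can choose an absolute $A$ such that $d\ge\exp(Ak^5)$ implies
\begin{equation}\label{eq:choice}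
d\ge d_1,\qquad k\le t,\qquad\eta_d\le\frac\varepsilon3,\qquad\frac{16k^2(1+K)}{p_1v_0\varepsilon^2t}\le\frac\varepsilon3 ;
\end{equation}
the last condition follows from $t\ge Ck^8e^{A_2k^5}$ and is the origin of the hypothesis on $d$. It is essential here that $C_2$ does not depend on $d$. With Lemma~\ref{lem:basic}(e) in place of Lemma~\ref{lem:uniform}, $C_2$ would have order $\log d$, $\log(1+K)$ would have order $(k\log d)^5$, and the last condition would fail.

By \eqref{eq:limsup}, for all large $J$,
\begin{equation}\label{eq:slow}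
\frac1J\sum_{i<J}\mathbb E\Delta_i\le(2S+1)b .
\end{equation}
Below, $\tau=\tau_i$, the block index is omitted where possible, $m=\tau-1-s$, and $g=g_{m-d}$ is the vector produced at step $s$, $0\le s<t$.

\subsection{Proof of Proposition~\ref{prop:volume}}

\emph{Step 1: large updates are rare.} Put $G_s=H+\kappa O+N_s$, $\rho_s=g^TG_s^{-1}g$ and
\[
\Gamma=\sum_{s<t}\log(1+\rho_s)=\log\det G_t-\log\det G_0\ge0 .
\]
We have $G_0\ge\kappa W_\tau$, and $G_t\le W_\tau+N_b\le2e^{2\Theta}W_{\tau-b}$ by \eqref{eq:apriori} and $N_b\le W_{\tau-b}$. Hence $\Gamma\le\Delta+k\delta b+k\log2+2k\Theta$, and by \eqref{eq:slow} and \eqref{eq:theta},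
\begin{equation}\label{eq:gamma}
\frac1J\sum_{i<J}\mathbb E\Gamma_i\le Rb .
\end{equation}
The number of steps with $\rho_s>K$ is at most $\Gamma/\log(1+K)$.

\medskip
\emph{Step 2: the held part loses its share.} Let $\psi_s=\operatorname{tr}(G_s^{-1}H)$ for $0\le s\le t$ and $\Lambda_s=H^{1/2}G_s^{-1}$. Since $0\le H\le G_s$, we have $0\le\psi_s\le k$, and by \eqref{eq:rankone},
\[
\psi_s-\psi_{s+1}=\frac{g^TG_s^{-1}HG_s^{-1}g}{1+\rho_s}=\frac{|\Lambda_sg|^2}{1+\rho_s}\ge0 .
\]
The symmetric matrix $\tilde H=H^{1/2}G_s^{-1}H^{1/2}$ has trace $\psi_s$, and $\Lambda_sH\Lambda_s^T=\tilde H^2$. By the Cauchy--Schwarz inequality for its $k$ eigenvalues,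
\[
\operatorname{tr}\big(\Lambda_s(H+N_s)\Lambda_s^T\big)\ge\operatorname{tr}(\tilde H^2)\ge\psi_s^2/k .
\]
Call step $s$ \emph{effective} if $|\Lambda_sg|^2\ge v_0\varepsilon^2/k$. The event $\{\psi_s\ge\varepsilon\}\cap\mathcal G_m$ lies in $\mathcal F_m$, and on it the step is effective with conditional probability at least $p_1$, by Lemma~\ref{lem:new}. Let $\mathcal S=\{\psi_t\ge\varepsilon\}$. Since $\psi_s$ is nonincreasing, $\mathcal S\subset\{\psi_s\ge\varepsilon\}$ for all $s\le t$, so by Lemma~\ref{lem:count}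
\[
\mathbb E\,\#\{\text{effective steps}\}\ge p_1\sum_{s<t}\mathbb P(\{\psi_s\ge\varepsilon\}\cap\mathcal G_m)\ge p_1\mathbb E[\mathbf 1_{\mathcal S}\Upsilon_\tau]\ge\frac{p_1t}{16}\big(\mathbb P(\mathcal S)-\eta_d\big).
\]
An effective step with $\rho_s\le K$ decreases $\psi$ by at least $v_0\varepsilon^2/(k(1+K))$, and the total decrease is at most $k$. Taking expectations,
\[
k\ge\frac{v_0\varepsilon^2}{k(1+K)}\Big[\frac{p_1t}{16}\big(\mathbb P(\mathcal S)-\eta_d\big)-\frac{\mathbb E\Gamma}{\log(1+K)}\Big].
\]
Solve for $\mathbb P(\mathcal S)$, average over the blocks, and use \eqref{eq:gamma} with $b\le4t$: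
\[
\frac1J\sum_{i<J}\mathbb P(\mathcal S_i)\le\eta_d+\frac{16k^2(1+K)}{p_1v_0\varepsilon^2t}+\frac{64R}{p_1\log(1+K)}\le\varepsilon .
\]
Here the third term equals $\varepsilon/3$ by the choice of $K$, and the first two are bounded in \eqref{eq:choice}.

\medskip
\emph{Step 3: most blocks are fresh.} Let $\mathcal D_i$ be the event that block $i$ is fresh, that is, $H\ge\frac12W_{\tau_i}$ for its held part $H$. Consider block $i$ on the event $\mathcal S_i^c\cap\{2\Theta_i\le\delta b\}$. The positive semidefinite matrix $G_t^{-1/2}HG_t^{-1/2}$ has trace $\psi_t<\varepsilon$, so $H\le\varepsilon G_t$. By \eqref{eq:apriori}, $\kappa O\le\kappa W_\tau\le e^{2\Theta_i-\delta b}W_{\tau-b}\le W_{\tau-b}$; this is what determines the size of $\kappa$. Also $H+N_t\le W_{\tau-b}$. So $H\le2\varepsilon W_{\tau-b}$ and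
\[
N_b=W_{\tau-b}-H\ge(1-2\varepsilon)W_{\tau-b}\ge\tfrac12W_{\tau-b}.
\]
By \eqref{eq:next}, $\mathcal D_{i+1}$ holds if $i+1<J$. By \eqref{eq:theta} and Markov's inequality, $\mathbb P(2\Theta_i>\delta b)\le2C_2/\delta=\varepsilon$. Nothing is claimed about block $0$, so
\begin{equation}\label{eq:fresh}
\frac1J\sum_{i<J}\mathbb P(\mathcal D_i^c)\le2\varepsilon+\frac1J .
\end{equation}

\medskip
\emph{Step 4: fresh blocks grow.} Let $G'_s=H+N_s$ and $\rho'_s=g^T(G'_s)^{-1}g$. On $\mathcal D_i$ we have $\det H\ge2^{-k}\det W_\tau$, and always $W_{\tau-b}\ge G'_t$. By \eqref{eq:rankone}, on $\mathcal D_i$,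
\[
\Delta_i\ge\log\det G'_t-\log\det H-k\log2=\sum_{s<t}\log(1+\rho'_s)-k\log2 .
\]
Lemma~\ref{lem:new} with $\Lambda=(G'_s)^{-1/2}$, for which the trace equals $k$, gives $\mathbb P(\rho'_s\ge v_0k\mid\mathcal F_m)\ge p_1$ on $\mathcal G_m$. The event $\mathcal D_i$ is determined by $H$ and $O$, so it lies in $\mathcal F_m$ for each of these $m$. By Lemma~\ref{lem:count},
\[
\mathbb E\Big[\mathbf 1_{\mathcal D_i}\sum_{s<t}\log(1+\rho'_s)\Big]\ge p_1\log(1+v_0k)\,\mathbb E[\mathbf 1_{\mathcal D_i}\Upsilon_\tau]\ge p_1\log(1+v_0k)\,\frac t{16}\big(\mathbb P(\mathcal D_i)-\eta_d\big).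
\]
On $\mathcal D_i^c$ we use $\Delta_i\ge-2k\Theta_i$; by the Cauchy--Schwarz inequality and \eqref{eq:theta}, $\mathbb E[\mathbf 1_{\mathcal D_i^c}2k\Theta_i]\le2kC_2b\,\mathbb P(\mathcal D_i^c)^{1/2}$. Average over $i$, using \eqref{eq:fresh} and the concavity of the square root, compare with \eqref{eq:slow}, and let $J\to\infty$:
\[
(2S+1)b\ge p_1\log(1+v_0k)\,\frac t{16}\,(1-2\varepsilon-\eta_d)-k\log2-2kC_2b\sqrt{2\varepsilon}.
\]
Now $t\ge b/4$. Next, $1-2\varepsilon-\eta_d\ge\frac12$ because $\varepsilon\le\frac18$ and $\eta_d\le\varepsilon/3$. Also $k\log2\le t\le b$, and $2kC_2\sqrt{2\varepsilon}=1$ by the choice of $\varepsilon$. Dividing by $b$,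
\[
2S+1\ge\frac{p_1}{128}\log(1+v_0k)-2=2(S+2)-2=2S+2 .
\]
This contradiction proves Proposition~\ref{prop:volume}, and with it Theorem~\ref{thm:main}. \hfill$\square$

\begin{thebibliography}{1}
\bibitem{SC}
\emph{On Almost Everywhere Strong Convergence of Multidimensional Continued Fraction Algorithms},
\texttt{http://shiftleft.com/\allowbreak mirrors/\allowbreak www.hpl.hp.com/\allowbreak techreports/\allowbreak 2000/\allowbreak HPL-BRIMS-2000-12.pdf}
\end{thebibliography}
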